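\title{Convexity of the time map and exact multiplicity of positive solutions for polynomial nonlinearities with real zeros}

\begin{abstract}
We study positive solutions of $u''+\lambda f(u)=0$ in $(-1,1)$, $u(\pm1)=0$, where $f$ is a polynomial with $f(0)>0$ whose zeros are real, positive and simple. We describe all solution curves and count the positive solutions for every $\lambda>0$ in terms of the turning points of the curves. For the quintic $f(u)=-(u-a)(u-b)(u-c)(u-d)(u-e)$ with $\int_a^cf>0$ and $\int_c^ef>0$, the solutions lie on three smooth curves, one monotone and two with exactly one turn. This proves a conjecture on this problem, and the two integral conditions are also necessary for three curves. The key fact is that along every curve except the lowest one, $\sqrt\lambda$ is a strictly convex function of the energy $\int_0^{u(0)}f$.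
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $f$ be a real polynomial and $\lambda>0$ a parameter. We consider the Dirichlet problem
\begin{equation}\label{eq:bvp}
u''(x)+\lambda f(u(x))=0\quad\text{in }(-1,1),\qquad u(-1)=u(1)=0,
\end{equation}
and ask for the exact number of its \emph{positive solutions}, that is, of solutions $u\in C^2[-1,1]$ with $u>0$ in $(-1,1)$. Throughout, $F(u)=\int_0^uf(t)\,dt$.

\subsection*{The particle picture}
Read $x$ as time. Then \eqref{eq:bvp} is the equation of motion of a particle in the potential $\lambda F$, and the energy $\frac12u'^2+\lambda F(u)$ is conserved. A positive solution is even and decreasing on $(0,1)$ (Lemma~\ref{lem:even}), so it describes a particle that is released at rest from the point $\alpha=u(0)$, moves to the left, and arrives at $0$ at time exactly $1$. Rescaling time by $\sqrt\lambda$ removes the parameter: if $T(\alpha)$ is the travel time from $\alpha$ to $0$ in the potential $F$, the boundary condition becomes $T(\alpha)=\sqrt\lambda$. The function $T$ is the \emph{time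 map}. Each $\alpha$ determines at most one $\lambda=\lambda(\alpha)$, and counting positive solutions means counting the roots $\alpha$ of $T(\alpha)=\sqrt\lambda$.

For $f(u)=a-u$ with $a>0$ everything is explicit:
\[
u(x)=a\Bigl(1-\frac{\cosh(\sqrt\lambda\,x)}{\cosh\sqrt\lambda}\Bigr).
\]
There is one solution for each $\lambda$; it increases from $0$ to $a$ as $\lambda$ goes from $0$ to $\infty$. Now let $f(u)=-(u-a)(u-b)(u-c)$ with $0<a<b<c$. The potential has hilltops at $a$ and $c$ and a well at $b$. A particle released in $(0,a)$ reaches $0$, as before. A particle released in $(b,c)$ reaches $0$ only if it starts higher than the hilltop at $a$. If $\int_a^cf>0$, this happens for $\alpha$ in a window $(\gamma,c)$ with $F(\gamma)=F(a)$. At both ends of the window $T$ tends to infinity: near $c$ the particle is slow to leave an equilibrium, and near $\gamma$ it barely crosses the hilltop at $a$. So the window carries no solution for small $\lambda$ and at least two for large $\lambda$. The simplest guess is that $T$ has a single minimum in the window,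 but nothing in the picture forbids $T$ to oscillate. For the cubic the guess is correct \cite[Theorem~1.1]{EM}: if $\int_a^cf>0$, there is a critical $\lambda_0$ such that \eqref{eq:bvp} has exactly one, two, three positive solutions for $\lambda<\lambda_0$, $\lambda=\lambda_0$, $\lambda>\lambda_0$; they lie on a lower curve that starts at $(\lambda=0,u=0)$, increases in $\lambda$ and tends to $a$ in $(-1,1)$, and on an upper parabola-like curve with exactly one turn to the right.

\subsection*{The quintic problem}
For
\begin{equation}\label{eq:quintic}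
f(u)=-(u-a)(u-b)(u-c)(u-d)(u-e),\qquad 0<a<b<c<d<e,
\end{equation}
there are three hilltops and up to two windows (Figure~\ref{fig:quintic}). The same guess in each window gives the following statement.

\medskip
\noindent\textbf{Conjecture} (\cite[Conjecture~1.2]{EM}). \emph{Let $f$ be given by \eqref{eq:quintic}, and assume
\begin{equation}\label{eq:cond}
\int_a^cf(t)\,dt>0\qquad\text{and}\qquad\int_c^ef(t)\,dt>0 .
\end{equation}
Then there are $\lambda_1,\lambda_2>0$ such that \eqref{eq:bvp} has exactly one positive solution for $0<\lambda<\min(\lambda_1,\lambda_2)$, exactly three for $\min(\lambda_1,\lambda_2)<\lambda<\max(\lambda_1,\lambda_2)$, and exactly five for $\lambda>\max(\lambda_1,\lambda_2)$. All solutions lie on three smooth curves. The curve $\Gamma_0$ starts at $(\lambda=0,u=0)$, is increasing in $\lambda$, and $u(x,\lambda)\to a$ as $\lambda\to\infty$ for $x\in(-1,1)$. The curves $\Gamma_1,\Gamma_2$ are parabola-like with exactly one turn to the right, at $\lambda_1$ and $\lambda_2$. As $\lambda\to\infty$, the value $u(0,\lambda)$ tends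 to $c$ and $\gamma_1$ on the upper and lower branch of $\Gamma_1$, and to $e$ and $\gamma_2$ on the upper and lower branch of $\Gamma_2$. Here $\gamma_1\in(b,c)$ and $\gamma_2\in(d,e)$ are the unique roots in these intervals of $\int_a^{\gamma}f=0$ and of $\int_c^{\gamma}f=0$.}
\medskip

The integrals that define $\gamma_1$ and $\gamma_2$ are garbled in \cite{EM} and are reconstructed here; by Theorem~\ref{thm:quintic} below, these numbers are the actual limits.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\draw[->] (0,0) -- (8,0) node[right] {$u$};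
\draw[->] (0,0) -- (0,4) node[above] {$F$};
\draw[thick] (0,0) sin (1,1) cos (1.5,0.7) sin (2,0.4) cos (3,1.2) sin (4,2)
  cos (4.5,1.7) sin (5,1.4) cos (6,2.2) sin (7,3) cos (7.6,2.6);
\draw[dashed] (1,1) -- (2.84,1) -- (2.84,0) (4,2) -- (5.84,2) -- (5.84,0);
\draw[line width=2pt] (0,0) -- (1,0) (2.84,0) -- (4,0) (5.84,0) -- (7,0);
\foreach \x/\n in {1/a,2/b,2.84/\gamma_1,4/c,5/d,5.84/\gamma_2,7/e}
  \node[below] at (\x,0) {$\n$};
\begin{scope}[xshift=10cm]
\draw[->] (0,0) -- (5.5,0) node[right] {$\lambda$};
\draw[->] (0,0) -- (0,4) node[above] {$\alpha$};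
\foreach \y/\n in {0.5/a,1.42/\gamma_1,2/c,2.92/\gamma_2,3.5/e}
  \draw[dotted] (5,\y) -- (0,\y) node[left] {$\n$};
\draw[thick] (0,0) .. controls (0.6,0.42) and (2,0.45) .. (5,0.46);
\draw[thick] (5,1.47) .. controls (1,1.5) and (1,1.92) .. (5,1.95);
\draw[thick] (5,2.97) .. controls (2.2,3) and (2.2,3.42) .. (5,3.45);
\end{scope}
\end{tikzpicture}
\caption{Schematic picture for the quintic nonlinearity with $F(a)<F(c)<F(e)$. Left: the potential $F$; the thick intervals consist of the points $\alpha$ from which a particle released at rest reaches $0$. Right: the three solution curves in the coordinates $\lambda$ and $\alpha=u(0)$. No claim is made about which of the two turning points lies further to the left.}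
\label{fig:quintic}
\end{figure}

We fix the terminology. A \emph{smooth solution curve} is a family of positive solutions $(\lambda(\alpha),u_\alpha)$ with $u_\alpha(0)=\alpha$, where $\alpha$ ranges over an open interval $I$, the function $\lambda$ is $C^\infty$ on $I$, and $(x,\alpha)\mapsto u_\alpha(x)$ is $C^\infty$ on $[-1,1]\times I$. It is \emph{parabola-like with exactly one turn to the right} if $\lambda(\alpha)\to\infty$ at both ends of $I$ and $\lambda$ has exactly one critical point $\alpha_*$, which is then its minimum point. The turn is \emph{nondegenerate} if $\lambda''(\alpha_*)>0$. The parts $\alpha>\alpha_*$ and $\alpha<\alpha_*$ are the upper and the lower branch.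

\begin{theorem}\label{thm:quintic}
Let $f$ be given by \eqref{eq:quintic} and satisfy \eqref{eq:cond}. Then every assertion of the Conjecture holds. More precisely:
\begin{itemize}
\item[(a)] The values $\alpha=u(0)$ of positive solutions of \eqref{eq:bvp} are exactly those in $(0,a)\cup(\gamma_1,c)\cup(\gamma_2,e)$. For each such $\alpha$ there is exactly one $\lambda=\lambda(\alpha)$, and $\lambda(\cdot)$ is $C^\infty$.
\item[(b)] On $(0,a)$ we have $\lambda'(\alpha)>0$, and $\lambda$ goes from $0$ to $\infty$. This is $\Gamma_0$. Along it $u(x,\lambda)$ increases in $\lambda$, and $u(x,\lambda)\to a$ as $\lambda\to\infty$, for each $x\in(-1,1)$.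
\item[(c)] On each of $(\gamma_1,c)$ and $(\gamma_2,e)$, $\lambda\to\infty$ at both ends, and $\lambda$ has exactly one critical point $\alpha_i$, with $\lambda''(\alpha_i)>0$. These are $\Gamma_1$ and $\Gamma_2$.
\end{itemize}
With $\lambda_i=\lambda(\alpha_i)$, the number of positive solutions is $1+N_1(\lambda)+N_2(\lambda)$, where $N_i(\lambda)=0,1,2$ according as $\lambda<\lambda_i$, $\lambda=\lambda_i$, $\lambda>\lambda_i$.
\end{theorem}

\subsection*{All degrees}
The proof uses only that the zeros of $f$ are real and simple, and we obtain Theorem~\ref{thm:quintic} as a case of the following result.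

\begin{theorem}\label{thm:general}
Let $f(u)=\kappa\prod_{i=1}^N(r_i-u)$ with $\kappa>0$, $0<r_1<\dots<r_N$, $N\ge1$. Set $r_{N+1}=\infty$, and $F(r_{N+1})=+\infty$ if $N$ is even. For $1\le k\le N/2$ put $m_k=\max_{1\le j\le k}F(r_{2j-1})$, and call $k$ \emph{admissible} if $F(r_{2k+1})>m_k$. For admissible $k$ let $\gamma_k\in(r_{2k},r_{2k+1})$ be defined by $F(\gamma_k)=m_k$. Then the positive solutions of \eqref{eq:bvp} lie exactly on the following disjoint smooth curves, parametrized by $\alpha=u(0)$.
\begin{itemize}
\item[(1)] $\Gamma_0$, with $\alpha\in(0,r_1)$. Here $\lambda'(\alpha)>0$, $\lambda$ goes from $0$ to $\infty$, and $u(x,\lambda)$ is increasing in $\lambda$ with limit $r_1$ for $x\in(-1,1)$.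
\item[(2)] For each admissible $k$ with $2k<N$, a curve $\Gamma_k$ with $\alpha\in(\gamma_k,r_{2k+1})$. It is parabola-like with exactly one turn, which is to the right and nondegenerate, and $\lambda\to\infty$ at both ends.
\item[(3)] If $N$ is even, one further curve with $k=N/2$ and $\alpha\in(\gamma_k,\infty)$, on which $\lambda$ decreases strictly from $\infty$ to $0$.
\end{itemize}
On every curve with $k\ge1$, $\sqrt\lambda$ is a strictly convex function of $F(\alpha)$. If $\lambda_k$ is the turning value of $\Gamma_k$, the number of positive solutions is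
\[
1+\sum_{k\ \mathrm{admissible},\ 2k<N}N_k(\lambda)+\frac{1+(-1)^N}{2},
\]
where $N_k(\lambda)=0,1,2$ for $\lambda<\lambda_k$, $\lambda=\lambda_k$, $\lambda>\lambda_k$.
\end{theorem}

The case $N=3$ reproves the cubic theorem quoted above. The case $N=5$ also shows that the hypothesis of the Conjecture is necessary.

\begin{corollary}\label{cor:converse}
Let $f$ be given by \eqref{eq:quintic}, with no integral condition assumed. Then $\Gamma_0$ always exists. A curve with $u(0)\in(b,c)$ exists if and only if $F(c)>F(a)$. A curve with $u(0)\in(d,e)$ exists if and only if $F(e)>\max\{F(a),F(c)\}$. Each curve that exists, other than $\Gamma_0$, is parabola-like with exactly one nondegenerate turn, to the right, and there are no other positive solutions. In particular, the following are equivalent: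
\begin{itemize}
\item[(i)] there are three solution curves;
\item[(ii)] \eqref{eq:bvp} has exactly five positive solutions for all large $\lambda$;
\item[(iii)] $\int_a^cf>0$ and $\int_c^ef>0$.
\end{itemize}
\end{corollary}

\subsection*{The key result}
A strictly convex function that tends to infinity at both ends of an interval has exactly one critical point. We prove that the time map is strictly convex in each window when it is written as a function of the energy $E=F(\alpha)$.

\begin{proposition}\label{prop:convex}
Let $f$ be a polynomial with only real, simple zeros. Let $0\le a<b$ be consecutive zeros with $f<0$ on $(a,b)$, and let $c\in(b,\infty]$ be the next zero ($c=\infty$ if there is none), so that $f>0$ on $(b,c)$. Suppose that $m:=\max_{[0,b]}F<F(c)$, where $F(\infty)=\lim_{u\to\infty}F(u)$. For $E\in(m,F(c))$ let $\alpha(E)\in(b,c)$ be defined by $F(\alpha(E))=E$, and put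
\[
\mathcal T(E)=\int_0^{\alpha(E)}\frac{du}{\sqrt{2(E-F(u))}} .
\]
Then $\mathcal T\in C^\infty(m,F(c))$ and $\mathcal T''(E)>0$ for all $E\in(m,F(c))$.
\end{proposition}

The energy is the natural variable because $E\mapsto(E-F(u))^{-1/2}$ is convex for each fixed $u$. The obstacle is the upper limit $\alpha(E)$, which moves with $E$ and at which the integrand is singular. We split the path at the bottom $b$ of the well. The time spent to the left of $b$ is convex, with an explicit lower bound on the second derivative. The time spent to the right of $b$ need not be convex, but its second derivative is the integral of an explicit kernel $K$, which is bounded below and can be negative only within distance $b-a$ of $b$. The loss on the right is then smaller than the gain on the left.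

Section~\ref{sec:time} makes the particle picture rigorous. Sections \ref{sec:split}--\ref{sec:balance} prove Proposition~\ref{prop:convex}, and Section~\ref{sec:curves} deduces the theorems.

\section{The time map}\label{sec:time}

In this section $f$ is a polynomial with $f(0)>0$. We use two textbook facts on the equation $w''+\mu f(w)=0$, $\mu>0$. A solution is determined by $w$ and $w'$ at one point, and it can be continued as long as $w$ and $w'$ stay bounded. The solution is a $C^\infty$ function of time and initial data jointly, on an open domain.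

\begin{lemma}\label{lem:even}
A positive solution $u$ of \eqref{eq:bvp} is even, and $u'<0$ on $(0,1)$.
\end{lemma}

\begin{proof}
Let $x_0\in(-1,1)$ be a critical point of $u$. The function $x\mapsto u(2x_0-x)$ solves the same equation and has the same value and derivative at $x_0$, so it agrees with $u$ wherever both are defined. If $x_0>0$, this gives $u(2x_0-1)=u(1)=0$ with $2x_0-1\in(-1,1)$, against positivity. If $x_0<0$, it gives $u(2x_0+1)=u(-1)=0$, with the same contradiction. So $0$ is the only possible critical point. It is one, because $u$ attains its maximum in $(-1,1)$. Hence $u(-x)=u(x)$, and $u'$ has no zero in $(0,1)$; since $u(0)>0=u(1)$, it is negative there.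
\end{proof}

The starting points from which the particle reaches $0$, and the travel time, are
\[
\mathcal P=\{\alpha>0:\ f(\alpha)>0,\ F(\alpha)>F(s)\text{ for all }s\in[0,\alpha)\},\qquad
T(\alpha)=\int_0^\alpha\frac{ds}{\sqrt{2(F(\alpha)-F(s))}} .
\]
For $\alpha\in\mathcal P$ the integral is finite, because the integrand is continuous on $[0,\alpha)$ and $F(\alpha)-F(s)\sim f(\alpha)(\alpha-s)$ as $s\to\alpha$.

\begin{lemma}\label{lem:bij}
The map $(\lambda,u)\mapsto u(0)$ is a bijection from the set of pairs ($\lambda>0$, $u$ a positive solution of \eqref{eq:bvp}) onto $\mathcal P$, and $\sqrt\lambda=T(u(0))$. With $\alpha=u(0)$,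
\begin{equation}\label{eq:profile}
1-x=\lambda^{-1/2}\int_0^{u(x)}\frac{ds}{\sqrt{2(F(\alpha)-F(s))}},\qquad0\le x<1 .
\end{equation}
If $I\subset\mathcal P$ is an open interval on which $T$ is $C^\infty$, the solutions with $u(0)\in I$ form a smooth solution curve.
\end{lemma}

\begin{proof}
Let $u$ be a positive solution and $\alpha=u(0)$. Conservation of energy reads $\frac12u'^2=\lambda(F(\alpha)-F(u))$. By Lemma~\ref{lem:even}, each $s\in(0,\alpha)$ is a value of $u$ at a point where $u'\ne0$, so $F(\alpha)>F(s)$. Since $f(0)>0$, we have $F(s)>F(0)$ for small $s>0$, and hence also $F(\alpha)>F(0)$. Next, $\lambda f(\alpha)=-u''(0)\ge0$ because $0$ is the maximum point, and $f(\alpha)=0$ would make $u$ equal to the constant $\alpha$ by uniqueness. So $\alpha\in\mathcal P$. On $(0,1)$ we have $-u'/\sqrt{2(F(\alpha)-F(u))}=\sqrt\lambda$. Integrating over $(x,1)$ and substituting $s=u$ gives \eqref{eq:profile}, and $x=0$ gives $T(\alpha)=\sqrt\lambda$. Thus $\alpha$ determines $\lambda$, and then $u$ by uniqueness for the initial values $u(0)=\alpha$,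 $u'(0)=0$.

Conversely, let $\alpha\in\mathcal P$, put $\lambda=T(\alpha)^2$, and let $u$ solve $u''+\lambda f(u)=0$, $u(0)=\alpha$, $u'(0)=0$. It is even by uniqueness. Since $u''(0)=-\lambda f(\alpha)<0$, we have $u'<0$ and $0<u<\alpha$ for small $x>0$. Let $(0,x_*)$ be the largest interval on which $u$ is defined and $0<u<\alpha$. There $u'^2=2\lambda(F(\alpha)-F(u))>0$, so $u'<0$ and
\[
\sqrt\lambda\,x=\int_{u(x)}^\alpha\frac{ds}{\sqrt{2(F(\alpha)-F(s))}}\le T(\alpha)=\sqrt\lambda .
\]
Hence $x_*\le1$. As $u$ and $u'$ are bounded on $(0,x_*)$, the solution continues past $x_*$, with $u(x_*)\in[0,\alpha)$, and maximality forces $u(x_*)=0$. Letting $x\to x_*$ in the identity gives $x_*=1$. So $u$ is a positive solution.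

Finally, let $W(t,\alpha)$ solve $W''+f(W)=0$, $W(0)=\alpha$, $W'(0)=0$. The solution with $u(0)=\alpha$ is $u_\alpha(x)=W(T(\alpha)x,\alpha)$, which is $C^\infty$ in $(x,\alpha)$ wherever $T$ is $C^\infty$.
\end{proof}

A smooth solution curve is a $C^\infty$ map $I\to\mathbb R\times C^2[-1,1]$, and its tangent never vanishes, because $\partial_\alpha u_\alpha(0)=1$. So $\alpha$ is a regular parameter even where $\lambda'(\alpha)=0$.

All blow-up statements for $T$ come from one estimate: a particle whose energy is close to the level of an equilibrium spends a long time near it.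

\begin{lemma}\label{lem:blow}
Let $z>0$ be a zero of $f$, and let $\alpha_j\in\mathcal P$ satisfy $\liminf\alpha_j\ge z$ and $F(\alpha_j)\to F(z)$. Then $T(\alpha_j)\to\infty$.
\end{lemma}

\begin{proof}
Since $F'(z)=0$, Taylor's formula gives $C>0$ with $|F(z)-F(s)|\le C(z-s)^2$ on $[0,z]$. Put $\eta_j=|F(\alpha_j)-F(z)|\to0$ and fix $\delta\in(0,z)$. For large $j$ we have $\alpha_j>z-\delta$, so
\[
T(\alpha_j)\ge\int_0^{z-\delta}\frac{ds}{\sqrt{2(\eta_j+C(z-s)^2)}}\ \longrightarrow\ \frac{1}{\sqrt{2C}}\log\frac z\delta .
\]
Since $\delta$ is arbitrary, $\liminf T(\alpha_j)=\infty$.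
\end{proof}

\section{Splitting the time at the bottom of the well}\label{sec:split}

Let $f,a,b,c,m$ be as in Proposition~\ref{prop:convex}. We measure position from $b$ and energy from $F(b)$:
\[
g(v)=f(b+v),\qquad G(v)=F(b+v)-F(b)=\int_0^vg,\qquad \eta=E-F(b),
\]
and we put $A=b-a>0$, $\omega=c-b\in(0,\infty]$, $Y=F(c)-F(b)$, $\eta_0=m-F(b)$. Since $f<0$ on $(a,b)$ and $a\in[0,b]$, we have $\eta_0\ge F(a)-F(b)>0$. The function $G$ increases strictly from $0$ to $Y$ on $[0,\omega)$; for $\eta\in(0,Y)$ let $v_\eta\in(0,\omega)$ be defined by $G(v_\eta)=\eta$. Then $\sqrt2\,\mathcal T(E)=L(\eta)+R(\eta)$ for $\eta\in(\eta_0,Y)$, where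
\[
L(\eta)=\int_{-b}^0\frac{dv}{\sqrt{\eta-G(v)}},\qquad R(\eta)=\int_0^{v_\eta}\frac{dv}{\sqrt{\eta-G(v)}} .
\]
The right part $R$ is defined for all $\eta\in(0,Y)$. Derivatives in $E$ and in $\eta$ coincide.

\begin{example}[the harmonic well]\label{ex:harmonic}
The reason for splitting at $b$ is visible for $g(v)=v$, $G(v)=v^2/2$. (This $f$ has no zero $a$, but $L$ and $R$ make sense for $\eta>b^2/2$.) Here $v_\eta=\sqrt{2\eta}$, and the substitution $v=\sqrt{2\eta}\sin\theta$ gives
\[
L(\eta)=\sqrt2\arcsin\frac{b}{\sqrt{2\eta}},\qquad R(\eta)=\frac{\pi}{\sqrt2}.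
\]
The part with the moving singular endpoint is a quarter period of a harmonic oscillator and does not depend on the energy. All the convexity comes from $L$. For general $g$, the second derivative $R''$ measures how the well differs from a harmonic one, and it may have either sign.
\end{example}

\begin{lemma}\label{lem:L}
$L\in C^\infty(\eta_0,Y)$ and $L''(\eta)>\frac34A\,\eta^{-5/2}$.
\end{lemma}

\begin{proof}
For $\eta>\eta_0=\max_{[-b,0]}G$ the integrand is smooth on the compact interval $[-b,0]$, so $L$ is $C^\infty$ and $L''(\eta)=\frac34\int_{-b}^0(\eta-G)^{-5/2}\,dv$. Because $a\ge0$, we have $[-A,0]\subset[-b,0]$. On $(-A,0)$ we have $g<0$, hence $G(v)=-\int_v^0g>0$ and $0<\eta-G<\eta$. Keeping only this part of the integral gives the bound.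
\end{proof}

Differentiating $R$ under the integral sign would produce $(\eta-G)^{-5/2}$, which is not integrable at $v_\eta$. We therefore use as variable of integration the fraction $t=G(v)/\eta$ of the energy that is potential; then the limits and the singularity no longer depend on $\eta$.

\begin{lemma}\label{lem:R}
$R\in C^\infty(0,Y)$, and
\begin{equation}\label{eq:R2}
R''(\eta)=\eta^{-2}\int_0^{v_\eta}\frac{K(v)}{\sqrt{\eta-G(v)}}\,dv,\qquad
K=\frac{G^2(3g'^2-gg'')}{g^4}-\frac{Gg'}{g^2}-\frac14 ,
\end{equation}
where the integral converges absolutely.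
\end{lemma}

\begin{proof}
Let $y=G(v)$, and regard $h=dv/dy=1/g$ and $p=y^{1/2}h$ as functions of $y\in(0,Y)$. Substituting $y=G(v)$ and then $y=\eta t$,
\begin{equation}\label{eq:Rp}
R(\eta)=\int_0^\eta\frac{h(y)\,dy}{\sqrt{\eta-y}}=\int_0^1\frac{p(\eta t)}{\sqrt{t(1-t)}}\,dt .
\end{equation}
We need the behavior of $p$ at $y=0$. Since $G(0)=G'(0)=0$, we can write $G(v)=v^2\hat G(v)$ with a polynomial $\hat G$. It is positive on $(0,\omega)$, and $\hat G(0)=\frac12g'(0)>0$ because the zero $b$ is simple. So $s=\sqrt y=v\sqrt{\hat G(v)}$ is a smooth function of $v$ on $[0,\omega)$. Its derivative is positive: it equals $\sqrt{\hat G(0)}$ at $v=0$ and $g/(2s)$ for $v>0$. Hence the inverse function $v=V(s)$ is $C^\infty$ on $[0,\sqrt Y)$, and $p=s/g=\frac12V'(s)$. Thus $p(y)=P(\sqrt y)$ with $P=\frac12V'\in C^\infty[0,\sqrt Y)$.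

Let $\eta$ range over a compact subset of $(0,Y)$. Each $\eta$-derivative of $p(\eta t)=P(\sqrt\eta\sqrt t)$ is a finite sum of terms $C\eta^{-\nu}t^{k/2}P^{(k)}(\sqrt\eta\sqrt t)$, so it is bounded uniformly in $t\in[0,1]$. The weight $(t(1-t))^{-1/2}$ is integrable. By dominated convergence we may differentiate \eqref{eq:Rp} under the integral any number of times. So $R$ is $C^\infty$, and
\[
R''(\eta)=\int_0^1\frac{t^2p''(\eta t)}{\sqrt{t(1-t)}}\,dt=\eta^{-2}\int_0^\eta\frac{y^{3/2}p''(y)}{\sqrt{\eta-y}}\,dy ,
\]
with absolutely convergent integrals. From $p=y^{1/2}h$ we get $y^{3/2}p''=y^2h''+yh'-\frac14h$. Since $d/dy=g^{-1}\,d/dv$,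
\[
h'=-\frac{g'}{g^3},\qquad h''=\frac{3g'^2-gg''}{g^5},
\]
where primes on $g$ denote $v$-derivatives. Therefore $y^{3/2}p''=hK$, and $h\,dy=dv$ gives \eqref{eq:R2}.
\end{proof}

So far we have not used that the zeros of $f$ are real. Now we do. Let $A_i>0$ be the distances from $b$ to the zeros on its left, with $A_1=A$, and $\omega_j>0$ the distances to the zeros on its right, with $\omega_1=\omega$ the smallest (there are none if $\omega=\infty$). Then
\[
g(v)=\kappa\,v\prod_i(v+A_i)\prod_j(\omega_j-v),
\]
and $\kappa>0$ because $g$ and all factors are positive on $(0,\omega)$. The kernel $K$ does not change when $g$ is multiplied by a constant or $v$ is rescaled, so it should be written in dimensionless quantities. For $v\in(0,\omega)$ put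
\[
\beta_i=\frac{v}{v+A_i}\in(0,1),\qquad\tau_j=\frac{v}{\omega_j-v}>0,
\]
\[
\ell=1+\sum_i\beta_i-\sum_j\tau_j,\qquad n=1+\sum_i\beta_i^2+\sum_j\tau_j^2\ge1,\qquad J=\frac{G(v)}{v\,g(v)}>0 .
\]

\begin{lemma}\label{lem:K}
For $v\in(0,\omega)$,
\begin{gather}
\frac{g'}{g}=\frac\ell v,\qquad\Bigl(\frac{g'}{g}\Bigr)'=-\frac n{v^2},\label{eq:logder}\\
J=\int_0^1(1-z)\prod_i(1-\beta_iz)\prod_j(1+\tau_jz)\,dz,\label{eq:J}\\
K=MJ^2-\ell J-\tfrac14,\qquad M:=2\ell^2+n,\label{eq:Kquad}\\
K>-\tfrac38 .\label{eq:K38}
\end{gather}
\end{lemma}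

\begin{proof}
The logarithmic derivative is $g'/g=\frac1v+\sum_i\frac1{v+A_i}-\sum_j\frac1{\omega_j-v}$, and its derivative is $-\frac1{v^2}-\sum_i\frac1{(v+A_i)^2}-\sum_j\frac1{(\omega_j-v)^2}$. This is \eqref{eq:logder}. Substituting $\sigma=v(1-z)$ in $G(v)=\int_0^vg(\sigma)\,d\sigma$ gives $J=\int_0^1g(v(1-z))/g(v)\,dz$, and the factors of the quotient are
\[
1-z,\qquad\frac{v(1-z)+A_i}{v+A_i}=1-\beta_iz,\qquad\frac{\omega_j-v(1-z)}{\omega_j-v}=1+\tau_jz .
\]
This is \eqref{eq:J}. By \eqref{eq:logder}, $g''/g=(g'/g)'+(g'/g)^2=(\ell^2-n)/v^2$, so $3(g'/g)^2-g''/g=M/v^2$. Inserting this and $G/g=vJ$ into \eqref{eq:R2} gives \eqref{eq:Kquad}. The minimum over $J\in\mathbb R$ of the quadratic in \eqref{eq:Kquad} is $-\frac{\ell^2}{4M}-\frac14$, and $M>2\ell^2$ gives \eqref{eq:K38}.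
\end{proof}

In the harmonic case $\ell=n=1$, $M=3$, $J=\frac12$, and $K=\frac34-\frac12-\frac14=0$, in agreement with Example~\ref{ex:harmonic}. The smallest case covered by Proposition~\ref{prop:convex} can be finished by hand.

\begin{example}[the quadratic]\label{ex:quad}
Let $f(u)=(u-a)(u-b)$, so $g=v(v+A)$ and $\omega=\infty$. With $\beta=v/(v+A)$ we have $\ell=1+\beta$, $n=1+\beta^2$, $M=3+4\beta+3\beta^2$ and $J=\int_0^1(1-z)(1-\beta z)\,dz=(3-\beta)/6$. Then
\[
36K=(3+4\beta+3\beta^2)(3-\beta)^2-6(1+\beta)(3-\beta)-9=\beta\,(6+12\beta-14\beta^2+3\beta^3),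
\]
and $6+12\beta-14\beta^2\ge6-2\beta>0$ for $0<\beta<1$. So $K>0$, $R''>0$, and $\mathcal T''>0$ follows from Lemma~\ref{lem:L}.
\end{example}

\begin{remark}[$K$ can be negative]\label{rem:neg}
Let $\delta=\ell-1=\sum\beta_i-\sum\tau_j$. As $v\to0$ we have $\delta=O(v)$, $n=1+O(v^2)$, $M=3+4\delta+O(v^2)$ and, by \eqref{eq:J}, $J=\frac12-\frac\delta6+O(v^2)$. Hence $MJ^2=\frac34+\frac\delta2+O(v^2)$, $\ell J=\frac12+\frac\delta3+O(v^2)$, and
\begin{equation}\label{eq:Ksmall}
K(v)=\frac\delta6+O(v^2)=\frac v6\Bigl(\sum_i\frac1{A_i}-\sum_j\frac1{\omega_j}\Bigr)+O(v^2).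
\end{equation}
So $K<0$ near $0$ whenever $\sum 1/A_i<\sum1/\omega_j$. This happens for quintics that satisfy \eqref{eq:cond}. Take $a=1$, $b=3$, $c=8$. In the limit $d=e=c$ we have $f=(u-1)(u-3)(8-u)^3$; with $u=1+7x$,
\[
\int_a^cf=7^6\int_0^1x\bigl(x-\tfrac27\bigr)(1-x)^3\,dx=7^6\bigl(\tfrac1{60}-\tfrac27\cdot\tfrac1{20}\bigr)>0,
\]
while $\frac12<\frac35$ is the inequality $\sum1/A_i<\sum1/\omega_j$. Both inequalities persist for $d,e$ near $c$. Fix such an $e>c$. For $d=c$ we have $f=(u-a)(u-b)(u-c)^2(e-u)>0$ on $(c,e)$, so $\int_c^ef>0$ persists for $d$ slightly larger than $c$. The pointwise argument of Example~\ref{ex:quad} therefore does not extend to the quintic, and we must locate the set where $K<0$.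
\end{remark}

\section{The sign of the kernel}\label{sec:sign}

By \eqref{eq:Kquad}, $K$ is positive when $J$ is large enough in terms of $\ell$ and $n$. But $J$ depends on all the $\beta_i$ and $\tau_j$, so we need a lower bound for $J$ that involves only $\ell$ and $n$. The logarithm of the integrand in \eqref{eq:J} has the expansion $-\ell z-\frac n2z^2+\cdots$, which suggests taking logarithms and comparing the higher-order terms of each factor with those of the worst factor $1-z$. The bound must be exact at $\ell=n=1$, because $K\to0$ as $v\to0$.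

\begin{lemma}\label{lem:J}
For $v\in(0,\omega)$ we have $J\ge\dfrac2{\ell+D}$, where $D=\sqrt{\ell^2+4n+4}>|\ell|$.
\end{lemma}

\begin{proof}
For $z\in[0,1)$ let $\epsilon(z)=\log(1-z)+z=-\sum_{k\ge2}z^k/k\le-z^2/2$. For $0<\beta\le1$ we have $\beta^k\le\beta^2$ when $k\ge2$, so
\[
\log(1-\beta z)=-\beta z-\sum_{k\ge2}\frac{\beta^kz^k}{k}\ge-\beta z+\beta^2\epsilon(z).
\]
For $x\ge0$ we have $\log(1+x)\ge x-x^2/2$, since the difference vanishes at $0$ and has derivative $x^2/(1+x)$. So for $\tau>0$,
\[
\log(1+\tau z)\ge\tau z-\tau^2z^2/2\ge\tau z+\tau^2\epsilon(z).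
\]
Sum these inequalities over all factors in \eqref{eq:J}, treating $1-z$ as the case $\beta=1$. The logarithm of the integrand is at least $-\ell z+n\epsilon(z)=n\log(1-z)+(n-\ell)z$, and so
\begin{equation}\label{eq:Jint}
J\ge\int_0^1(1-z)^ne^{(n-\ell)z}\,dz .
\end{equation}
To obtain an algebraic bound we compare the integrand with a pure power $(1-z)^{Q-1}$, whose integral is $1/Q$. For $Q>0$, $d\mu=Q(1-z)^{Q-1}dz$ is a probability measure on $(0,1)$, and with $r=1-z$,
\[
\int z\,d\mu=1-\int_0^1Qr^Q\,dr=\frac1{Q+1},\qquad\int\log(1-z)\,d\mu=\int_0^1Qr^{Q-1}\log r\,dr=-\frac1Q .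
\]
The right side of \eqref{eq:Jint} equals $\frac1Q\int e^\phi\,d\mu$ with $\phi=(n+1-Q)\log(1-z)+(n-\ell)z$. Jensen's inequality states that $\int e^\phi\,d\mu\ge\exp\int\phi\,d\mu$ for a probability measure $\mu$ and an integrable $\phi$. It gives
\[
J\ge\frac1Q\exp\Bigl\{-\frac{n+1-Q}{Q}+\frac{n-\ell}{Q+1}\Bigr\}=\frac1Q\exp\Bigl\{\frac{Q^2-\ell Q-(n+1)}{Q(Q+1)}\Bigr\}.
\]
The positive root of $Q^2-\ell Q-(n+1)$ is $Q=\frac12(\ell+D)$. With this choice the exponent vanishes and $J\ge1/Q$.
\end{proof}

When $\ell=n$ we have $D=n+2$, and the bound $1/(n+1)$ equals the integral in \eqref{eq:Jint}. In particular it gives the exact value $J=\frac12$ in the harmonic case.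

\begin{lemma}\label{lem:sign}
Let $v\in(0,\omega)$. If $\ell\le0$ or $n\ge\frac54$, then $K(v)>0$. In particular, if $K(v)\le0$, then $g'(v)>0$ and $v<A$.
\end{lemma}

\begin{proof}
Let $S=\sqrt{3\ell^2+n}>|\ell|$. The quadratic $MJ^2-\ell J-\frac14$ has the roots $(\ell\pm S)/(2M)$, one of each sign. As $J>0$, we have $K>0$ if and only if
\[
J>J_*:=\frac{\ell+S}{2M}=\frac1{2(S-\ell)},
\]
where we used $M=S^2-\ell^2$. By Lemma~\ref{lem:J} it suffices to show $2/(\ell+D)>J_*$. Both denominators are positive, so this is equivalent to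
\begin{equation}\label{eq:alg}
4S>5\ell+D .
\end{equation}

If $\ell\le0$, then $16S^2-D^2=47\ell^2+12n-4>0$, so $4S>D\ge5\ell+D$.

Let $\ell>0$ and $n\ge\frac54$. Both sides of \eqref{eq:alg} are positive. Squaring gives $48\ell^2+16n>26\ell^2+4n+4+10\ell D$, that is, $11\ell^2+6n-2>5\ell D$. Both sides are again positive, and the difference of their squares is
\begin{equation}\label{eq:quartic}
(11\ell^2+6n-2)^2-25\ell^2(\ell^2+4n+4)=4\bigl[24\ell^4+(8n-36)\ell^2+(3n-1)^2\bigr].
\end{equation}
By the inequality of arithmetic and geometric means, $24\ell^4+(3n-1)^2\ge4\sqrt6\,(3n-1)\ell^2$. So the bracket is at least $\ell^2\,[4\sqrt6\,(3n-1)+8n-36]$. The last factor increases in $n$, and at $n=\frac54$ it equals $11\sqrt6-26$, which is positive since $726>676$. This proves \eqref{eq:alg}.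

Now let $K(v)\le0$. Then $\ell>0$, so $g'(v)=g(v)\ell/v>0$ by \eqref{eq:logder}. Also $1+\beta_1^2\le n<\frac54$, so $v/(v+A)<\frac12$, which means $v<A$.
\end{proof}

Some condition on $n$ is needed for \eqref{eq:alg}: at $n=1$ the bracket in \eqref{eq:quartic} is $4(6\ell^2-1)(\ell^2-1)$, which is negative for $\ell$ slightly below $1$, the regime of Remark~\ref{rem:neg}. The threshold $\frac54$ is the value of $1+\beta_1^2$ at $v=A$, and $v<A$ is what the next step requires.

\section{Balancing the two parts}\label{sec:balance}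

It remains to bound the negative contribution to \eqref{eq:R2}. By \eqref{eq:K38} and Lemma~\ref{lem:sign}, it comes from an interval of length less than $A$ on which $|K|<\frac38$. The weight $(\eta-G)^{-1/2}$ may be singular at the end of this interval; convexity of $G$ shows that its average is at most $2\eta^{-1/2}$. The product $\frac38\cdot2$ is the constant $\frac34$ of Lemma~\ref{lem:L}.

\begin{proof}[Proof of Proposition~\ref{prop:convex}]
Smoothness follows from Lemmas \ref{lem:L} and \ref{lem:R}. Fix $\eta\in(\eta_0,Y)$ and let $Z=\{v\in(0,v_\eta):K(v)<0\}$. If $Z$ is empty, then $R''(\eta)\ge0$ by \eqref{eq:R2}, and Lemma~\ref{lem:L} gives $\mathcal T''>0$.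

Otherwise let $w=\sup Z$, so that $0<w\le v_\eta<\omega$. Since $K$ is continuous on $(0,\omega)$, we have $K(w)\le0$, and Lemma~\ref{lem:sign} gives $w<A$ and $g'(w)>0$. By \eqref{eq:logder} the function $g'/g$ is decreasing on $(0,\omega)$, so $g'>0$ on $(0,w]$. Thus $G$ is convex on $[0,w]$ with $G(0)=0$, and it lies below its chord:
\[
G(v)\le\frac vw\,G(w)\le\frac vw\,\eta,\qquad0\le v\le w .
\]
With \eqref{eq:K38},
\[
\int_Z\frac{|K|}{\sqrt{\eta-G}}\,dv\le\frac38\int_0^w\frac{dv}{\sqrt{\eta\,(1-v/w)}}=\frac34\,w\,\eta^{-1/2}<\frac34\,A\,\eta^{-1/2}.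
\]
Since $K\ge0$ on $(0,v_\eta)\setminus Z$, formula \eqref{eq:R2} gives $R''(\eta)>-\frac34A\,\eta^{-5/2}$. Adding Lemma~\ref{lem:L}, we obtain $\sqrt2\,\mathcal T''=L''+R''>0$.
\end{proof}

\begin{remark}[the hypotheses]\label{rem:hyp}
The restriction $E>m$ makes $L$ finite and smooth. That the zeros are real is used in Lemma~\ref{lem:K}: it gives $n\ge1$, the monotonicity of $g'/g$, and the product formula \eqref{eq:J}. The zero $a$ enters twice, through the length $A$ in Lemma~\ref{lem:L} and through $n\ge1+\beta_1^2$ in Lemma~\ref{lem:sign}. The hypothesis $a\ge0$ ensures that the particle travels through all of $[a,b]$, and it cannot be dropped. Take $f(u)=u(u+A)(\omega-u)$ with $0<\omega<A$, so $a=-A$, $b=0$, $c=\omega$, $m=0$. Then $L=0$, and $K<0$ near $0$ by \eqref{eq:Ksmall}, so $\mathcal T''=R''/\sqrt2<0$ for small $E$ by \eqref{eq:R2}.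
\end{remark}

\section{The solution curves}\label{sec:curves}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
We have $f(0)=\kappa\,r_1\cdots r_N>0$, so Section~\ref{sec:time} applies.

\emph{The set $\mathcal P$.} The polynomial $f$ changes sign at each $r_i$. On $(0,\infty)$ it is therefore positive exactly on $(0,r_1)$ and on the intervals $(r_{2k},r_{2k+1})$, $1\le k\le N/2$. Since $F$ increases strictly on $[0,r_1]$, we have $(0,r_1)\subset\mathcal P$. Fix $k$. On $[0,r_{2k}]$ the function $F$ increases up to each $r_{2j-1}$ and decreases from $r_{2j-1}$ to $r_{2j}$, so $\max_{[0,r_{2k}]}F=m_k$. On $(r_{2k},r_{2k+1})$ it increases strictly, so a point $\alpha$ of this interval lies in $\mathcal P$ if and only if $F(\alpha)>m_k$. Since $F(r_{2k})<F(r_{2k-1})\le m_k$, the number $\gamma_k$ is well defined for admissible $k$, and $\mathcal P\cap(r_{2k},r_{2k+1})$ is $(\gamma_k,r_{2k+1})$ if $k$ is admissible and empty otherwise. For even $N$ the index $k=N/2$ is always admissible. By Lemma~\ref{lem:bij}, the positive solutions correspond to the points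 of these disjoint intervals, with $\lambda(\alpha)=T(\alpha)^2$. It remains to study $T$ on each interval.

\emph{The curve $\Gamma_0$.} On $[0,r_1)$ every factor $r_i-u$ is positive and decreasing, so $f>0$ and $f'<0$. For $\alpha\in(0,r_1)$ substitute $s=\alpha z$. Then $F(\alpha)-F(\alpha z)=\alpha(1-z)\,\bar f(\alpha,z)$, where
\[
\bar f(\alpha,z)=\int_0^1f\bigl(\alpha(z+\sigma(1-z))\bigr)\,d\sigma
\]
is the mean of $f$ over $[\alpha z,\alpha]$, and
\[
T(\alpha)=\int_0^1\Bigl(\frac{\alpha}{2\bar f(\alpha,z)}\Bigr)^{1/2}\frac{dz}{\sqrt{1-z}} .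
\]
The function $\bar f$ is smooth and positive on $(0,r_1)\times[0,1]$. So all $\alpha$-derivatives of the integrand are bounded by $C(1-z)^{-1/2}$, locally uniformly in $\alpha$, and $T$ is $C^\infty$. Since $f'<0$, we have $\partial_\alpha\bar f\le0$, so $\alpha/\bar f$ has positive $\alpha$-derivative, and $T'>0$. Hence $\lambda'=2TT'>0$. Since $\bar f(\alpha,z)\ge f(\alpha)$, we get $T(\alpha)\le\sqrt{2\alpha/f(\alpha)}\to0$ as $\alpha\to0$. Lemma~\ref{lem:blow} with $z=r_1$ gives $T(\alpha)\to\infty$ as $\alpha\to r_1$. So $\Gamma_0$ contains exactly one solution $u(\cdot,\lambda)$ for each $\lambda>0$, and it starts at $(\lambda=0,u=0)$ because $\max u=\alpha\to0$ as $\lambda\to0$.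

For the pointwise statements we may take $0\le x<1$, by evenness. Let $\lambda<\hat\lambda$, with solutions $u,\hat u$ on $\Gamma_0$ and $\alpha=u(0)<\hat\alpha=\hat u(0)$, so $F(\alpha)<F(\hat\alpha)$. Suppose $\hat u(x)\le u(x)$. In passing from $u$ to $\hat u$ on the right side of \eqref{eq:profile}, the factor $\lambda^{-1/2}$ and the integrand decrease strictly and the interval of integration does not grow. So the right side decreases strictly, although it equals $1-x$ in both cases. This contradiction shows $\hat u(x)>u(x)$.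

Next fix $w\in(0,r_1)$. For large $\lambda$ we have $\alpha>w$ and $F(\alpha)\ge\frac12(F(w)+F(r_1))$, so $2(F(\alpha)-F(s))\ge F(r_1)-F(w)$ for $0\le s\le w$. If $u(x,\lambda)\le w$, then \eqref{eq:profile} gives $1-x\le\lambda^{-1/2}w/\sqrt{F(r_1)-F(w)}$, which is false for large $\lambda$. So $w<u(x,\lambda)<r_1$ for large $\lambda$, and $u(x,\lambda)\to r_1$. This proves (1).

\emph{The curves with $k\ge1$.} Let $k$ be admissible. Proposition~\ref{prop:convex} applies with $(a,b,c)=(r_{2k-1},r_{2k},r_{2k+1})$ and $m=m_k$. As $\alpha$ runs over $(\gamma_k,r_{2k+1})$, the energy $E=F(\alpha)$ runs over $(m_k,F(r_{2k+1}))$ with $dE/d\alpha=f(\alpha)>0$, and $\sqrt{\lambda(\alpha)}=T(\alpha)=\mathcal T(F(\alpha))$. So $T$ is $C^\infty$, the curve is smooth, and $\sqrt\lambda$ is a strictly convex function of $F(\alpha)$. Choose $j\le k$ with $F(r_{2j-1})=m_k$. Lemma~\ref{lem:blow} with $z=r_{2j-1}<\gamma_k$ gives $T(\alpha)\to\infty$ as $\alpha\downarrow\gamma_k$.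

Let $2k<N$. Then $r_{2k+1}$ is a zero of $f$, and Lemma~\ref{lem:blow} with $z=r_{2k+1}$ gives $T(\alpha)\to\infty$ as $\alpha\uparrow r_{2k+1}$. So $\mathcal T$ attains its minimum at an interior point $E_k$, and since $\mathcal T'$ is strictly increasing, $\mathcal T'<0$ before $E_k$ and $\mathcal T'>0$ after it. Let $F(\alpha_k)=E_k$. In
\[
\lambda'(\alpha)=2\,\mathcal T(E)\,\mathcal T'(E)\,f(\alpha),\qquad E=F(\alpha),
\]
the factors $\mathcal T$ and $f$ are positive. Hence $\alpha_k$ is the only critical point of $\lambda$, and $\lambda$ decreases strictly from $\infty$ to $\lambda_k=\lambda(\alpha_k)>0$ on $(\gamma_k,\alpha_k]$ and increases strictly from $\lambda_k$ to $\infty$ on $[\alpha_k,r_{2k+1})$. Differentiating once more and using $\mathcal T'(E_k)=0$,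
\[
\lambda''(\alpha_k)=2\,\mathcal T(E_k)\,\mathcal T''(E_k)\,f(\alpha_k)^2>0 .
\]
This proves (2).

Let $N$ be even and $k=N/2$. Then $f(u)=\kappa\prod_i(u-r_i)$ is increasing on $[r_N,\infty)$. Let $\alpha\ge4r_N$ and $\alpha>2\gamma_k$. Then $f(\alpha/2)\ge C\alpha^N$ with $C=\kappa4^{-N}$, because $\alpha/2-r_i\ge\alpha/4$; and $\max_{[0,\alpha/2]}F=F(\alpha/2)$, because $\alpha/2\in\mathcal P$. Hence $F(\alpha)-F(s)\ge C\alpha^N(\alpha-s)$ for $s\in[\alpha/2,\alpha]$, and $F(\alpha)-F(s)\ge F(\alpha)-F(\alpha/2)\ge\frac C2\alpha^{N+1}$ for $s\in[0,\alpha/2]$. Therefore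
\[
T(\alpha)\le\frac{\alpha/2}{\sqrt{C\alpha^{N+1}}}+\frac{2\sqrt{\alpha/2}}{\sqrt{2C\alpha^N}}=\frac{3}{2\sqrt C}\,\alpha^{(1-N)/2},
\]
which tends to $0$ as $\alpha\to\infty$ since $N\ge2$. If $\mathcal T'(E_0)\ge0$ for some $E_0$, then $\mathcal T'>0$ on $(E_0,\infty)$ and $\mathcal T\ge\mathcal T(E_0)>0$ there, which contradicts $\mathcal T\to0$. So $\mathcal T'<0$ everywhere, and $\lambda$ decreases strictly from $\infty$ to $0$. This proves (3).

\emph{Counting.} For each $\lambda>0$, the curve $\Gamma_0$ contributes one solution, the curve $\Gamma_k$ in (2) contributes $N_k(\lambda)$, and the curve in (3), present exactly when $N$ is even, contributes one.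
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:converse}]
The quintic \eqref{eq:quintic} equals $(a-u)(b-u)(c-u)(d-u)(e-u)$, so Theorem~\ref{thm:general} applies with $N=5$, $\kappa=1$ and $(r_1,\dots,r_5)=(a,b,c,d,e)$. Here $m_1=F(a)$ and $m_2=\max\{F(a),F(c)\}$. So $k=1$ is admissible if and only if $F(c)>F(a)$, and $k=2$ is admissible if and only if $F(e)>\max\{F(a),F(c)\}$. This gives the classification. If $\nu\in\{0,1,2\}$ is the number of admissible $k$, there are $1+\nu$ curves, and $1+2\nu$ solutions for all large $\lambda$. So each of (i) and (ii) is equivalent to $\nu=2$. Finally, $\nu=2$ means $F(a)<F(c)$ and $F(e)>\max\{F(a),F(c)\}=F(c)$, which is (iii).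
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quintic}]
Condition \eqref{eq:cond} says $F(a)<F(c)<F(e)$. In the notation of the preceding proof, $k=1$ and $k=2$ are admissible, $m_1=F(a)$ and $m_2=F(c)$. The equations $F(\gamma_1)=F(a)$ and $F(\gamma_2)=F(c)$ are $\int_a^{\gamma_1}f=0$ and $\int_c^{\gamma_2}f=0$, so the numbers $\gamma_k$ of Theorem~\ref{thm:general} are those of the Conjecture. Statements (a)--(c) and the formula for the number of solutions now follow from Theorem~\ref{thm:general} and Lemma~\ref{lem:bij}. The formula gives one, three and five solutions in the three ranges of the Conjecture; the middle range is empty if $\lambda_1=\lambda_2$. On each branch of $\Gamma_i$ the function $\lambda(\alpha)$ is a monotone bijection onto $(\lambda_i,\infty)$, so as $\lambda\to\infty$ the value $u(0,\lambda)=\alpha$ tends to the corresponding end of the interval: to $c$ and $\gamma_1$ on the upper and lower branch of $\Gamma_1$, and to $e$ and $\gamma_2$ on those of $\Gamma_2$.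
\end{proof}

\begin{thebibliography}{9}

\bibitem{EM}
\emph{On the exact multiplicity of solutions for boundary-value problems via computing the direction of bifurcations},
\texttt{https://corescholar.libraries.wright.edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak referer=\&\allowbreak httpsredir=1\&\allowbreak article=1090\&\allowbreak context=math}

\end{thebibliography}
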